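# Compatibility fans of graphs are normal fans

## 1. Graphs with two or three vertices

A graph $G$ has a family of connected vertex subsets, and two such subsets may or may not be compatible. Fix a maximal compatible family $T^\circ$. For any other connected subset $t$, count how badly it fails to be compatible with each member of $T^\circ$, and record the counts as an integer vector. These vectors turn out to span a complete fan. The question of these notes is whether that fan comes from a convex polytope.

**Definition (tubes and tubings).** Let $G$ be a finite graph with vertex set $V$. A tube is a nonempty $t\subseteq V$ inducing a connected subgraph. The inclusion-maximal tubes are the vertex sets of the connected components of $G$; all other tubes are proper. Two tubes $t,t'$ are compatible if they are nested, or if they are disjoint and non-adjacent (that is, $t\cup t'$ does not induce a connected subgraph). A tubing is a set of pairwise compatible proper tubes, and the nested complex $\mathcal N(G)$ is the simplicial complex of all tubings.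

We use the fact that all maximal tubings have $|V|$ minus the number of components of $G$ elements. We write tubes as strings, so $12$ is the tube with vertices $1,2$, and $\{1,12\}$ is a tubing with two tubes. On the path $1-2-3$ the proper tubes are $1,2,3,12,23$. The tubes $1$ and $3$ are compatible; $1$ and $23$ are disjoint but adjacent, so they are not. The maximal tubings are
$$\{1,3\},\ \{1,12\},\ \{2,12\},\ \{2,23\},\ \{3,23\}.$$

**Definition (compatibility degree and vectors).** Let $N(t)$ be the set of vertices outside $t$ adjacent to some vertex of $t$. For proper tubes put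
$$(t\parallel t')=\begin{cases}-1&\text{if }t=t',\\ |N(t)\cap t'|&\text{if }t\not\subseteq t',\\ 0&\text{otherwise.}\end{cases}$$
Fix a maximal tubing $T^\circ$, the initial tubing. The compatibility vector and the dual compatibility vector of $t$ are
$$\mathbf d(t,T^\circ)=\big((t^\circ\parallel t)\big)_{t^\circ\in T^\circ},\qquad \mathbf d^*(t,T^\circ)=\big((t\parallel t^\circ)\big)_{t^\circ\in T^\circ}$$
in $\mathbb R^{T^\circ}$. For a tubing $T$ put $\mathbf d(T,T^\circ)=\{\mathbf d(t,T^\circ):t\in T\}$, similarly $\mathbf d^*(T,T^\circ)$, and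
$$\mathcal D(G,T^\circ)=\{\mathbb R_{\ge0}\,\mathbf d(T,T^\circ): T\text{ tubing}\},\qquad \mathcal D^*(G,T^\circ)=\{\mathbb R_{\ge0}\,\mathbf d^*(T,T^\circ): T\text{ tubing}\}.$$

The degree is not symmetric: in the triangle on $1,2,3$ we have $(3\parallel 12)=|\{1,2\}|=2$ and $(12\parallel 3)=|\{3\}|=1$. This is why there are two constructions.

Recall that a fan is a finite collection of polyhedral cones, closed under taking faces, any two of which meet in a common face. It is complete if its cones cover the space, and simplicial if each cone is generated by linearly independent vectors. A family of vectors $v(t)$, indexed by the proper tubes, gives a complete simplicial fan realizing $\mathcal N(G)$ if $v(T)$ is linearly independent for every tubing $T$, $\mathrm{cone}(T)\cap\mathrm{cone}(T')=\mathrm{cone}(T\cap T')$ for all tubings, and the cones cover the space; here $\mathrm{cone}(T)=\mathbb R_{\ge0}v(T)$. The normal cone of a vertex $z$ of a polytope $P$ is $\{x:\langle x,z\rangle=\max_P\langle x,\cdot\rangle\}$. The normal fan of $P$ consists of these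 cones and their faces.

The theorem of Manneville–Pilaud, which we take as known, says: for every maximal tubing $T^\circ$ on $G$, both $\mathcal D(G,T^\circ)$ and $\mathcal D^*(G,T^\circ)$ are complete simplicial fans realizing $\mathcal N(G)$. The conjecture, from "Compatibility fans realizing graphical nested complexes", is that all these fans are normal fans of convex polytopes. We prove that it is true.

Start by hand. For two adjacent vertices and $T^\circ=\{1\}$, the rays are $-1$ (for the tube $1$) and $+1$ (for the tube $2$): the normal fan of a segment. For three vertices, take $T^\circ=\{1,12\}$ and order the coordinates accordingly.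

* On the path $1-2-3$, the initial tubes give $-e_1$ and $-e_2$, and the tubes $2,23,3$ give $(1,0),(1,1),(0,1)$, both for $\mathbf d$ and for $\mathbf d^*$.
* On the triangle, $N(1)=\{2,3\}$ and $N(12)=\{3\}$. The tubes $1,12,2,23,3,13$ give
$$\mathbf d:\ (-1,0),(0,-1),(1,0),(2,1),(1,1),(0,1),\qquad \mathbf d^*:\ (-1,0),(0,-1),(1,0),(1,1),(1,2),(0,1).$$

In both lists for the triangle the vectors are in cyclic order around the origin. In dimension two nothing more needs to be known.

**Proposition 1.** If $G$ is connected with three vertices, then $\mathcal D(G,T^\circ)$ and $\mathcal D^*(G,T^\circ)$ are normal fans of polygons.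

*Proof.* Every complete simplicial fan in $\mathbb R^2$ is a normal fan. Let $u_1,\dots,u_m$ be the unit vectors on its rays in cyclic order. The maximal cones are spanned by $u_i,u_{i+1}$, at an angle $2\varphi_i\in(0,\pi)$. Let $P=\{z:\langle u_i,z\rangle\le1\ \forall i\}$, and let $z_i$ be the intersection of the tangents to the unit circle at $u_i$ and $u_{i+1}$. It lies on the bisector of $u_i,u_{i+1}$ at distance $1/\cos\varphi_i$ from the origin. Any $u_j$ makes an angle $\psi$ with the bisector, $\varphi_i\le|\psi|\le\pi$, so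
$$\langle u_j,z_i\rangle=\cos\psi/\cos\varphi_i\le1,\quad\text{with equality iff }j\in\{i,i+1\}.$$
Hence $z_i\in P$. If $x=au_i+bu_{i+1}$ with $a,b\ge0$, then $\langle x,z\rangle\le a+b=\langle x,z_i\rangle$ on $P$. So the maximum of $\langle x,\cdot\rangle$ on $P$ is finite for every $x$, and $P$ is a polygon. If $a,b>0$, the maximum is attained only at $z_i$. So the vertices of $P$ are the $z_i$. If $x=au_j+bu_{j+1}$ lies in another cone, $\langle x,z_i\rangle=a+b=\max_P\langle x,\cdot\rangle$ holds only if the rays with positive coefficient are among $u_i,u_{i+1}$, so $x\in\mathrm{cone}(u_i,u_{i+1})$. Thus the normal cone of $z_i$ is exactly $\mathrm{cone}(u_i,u_{i+1})$. $\square$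

What changes with four vertices?

## 2. Wall inequalities, and two heights that fail

We first turn "is a normal fan" into finitely many linear inequalities.

**Definition (wall relation, wall inequality).** Consider a complete simplicial fan in $\mathbb R^n$ with ray generators $v(s)$, and identify a maximal cone with its set $T$ of rays. Let $T\smallsetminus t=T'\smallsetminus t'$ be adjacent maximal cones. Since $v(T)$ is a basis and $v(t),v(t')$ lie strictly on opposite sides of the hyperplane spanned by $v(T\cap T')$, there is a dependence, unique up to positive scaling,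
$$\alpha v(t)+\alpha'v(t')=\sum_{s\in T\cap T'}b_sv(s),\qquad\alpha,\alpha'>0. \tag{1}$$
A function $h$ on the rays satisfies the wall inequality at $(T,T')$ if
$$\alpha h(t)+\alpha'h(t')>\sum_{s\in T\cap T'} b_sh(s). \tag{2}$$

The next lemma is stated for a part of the fan, because later only a part will be under control.

**Lemma 2.** Let $O$ be a closed convex cone with nonempty interior that is the union of a set $\mathcal M$ of maximal cones of a complete simplicial fan. Let $h$ satisfy the wall inequality for all adjacent $T,T'\in\mathcal M$. Let $F:O\to\mathbb R$ be linear on each cone of $\mathcal M$ with $F(v(s))=h(s)$ on the rays, and for $T\in\mathcal M$ let $z_T$ be the linear extension of $F|_{\mathrm{cone}(T)}$ to the whole space. Then $F(x)\ge z_T(x)$ for $x\in O$, with equality iff $x\in\mathrm{cone}(T)$.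

*Proof.* $F$ is well defined and continuous, because two cones meet in the cone on their common rays. On $\mathrm{cone}(T)$ equality holds. Let $x\in O\smallsetminus\mathrm{cone}(T)$, and choose $y\in\operatorname{int}\mathrm{cone}(T)$ generically. The half-open segment $[y,x)$ lies in $\operatorname{int}O$. For generic $y$ it meets no cone of codimension $\ge2$ (the affine span of such a cone together with $x$ is a proper subspace, and we choose $y$ outside it). It also crosses walls transversally, since $y$ lies on no hyperplane spanned by a wall. At a crossing point, the two maximal cones at the wall fill a neighborhood, so both have interior points in $\operatorname{int}O$. Such a point lies in some cone of $\mathcal M$, which must be the cone itself. So both cones belong to $\mathcal M$.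

Suppose the segment crosses from $T_1$ to $T_2=T_1\smallsetminus t\cup t'$. Then $z_{T_2}-z_{T_1}$ vanishes on the wall. At $v(t')$ it equals $h(t')-\frac1{\alpha'}\big(\sum b_sh(s)-\alpha h(t)\big)>0$, by (1) and (2). So it is positive on the side of $T_2$, and the slope of $F$ along the segment strictly increases at the crossing. As $\mathrm{cone}(T)$ is closed and does not contain $x$, the segment leaves it strictly before $x$, so there is at least one crossing. $F$ starts equal to $z_T$ and then has larger slopes. Hence $F(x)>z_T(x)$. $\square$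

**Corollary 3 (polytopality criterion).** If $h$ satisfies all wall inequalities of a complete simplicial fan, the fan is the normal fan of $P=\{z:\langle v(s),z\rangle\le h(s)\ \forall s\}$.

*Proof.* Apply Lemma 2 with $O=\mathbb R^n$ and view $z_T$ as a point. Since $z_T(v(s))\le F(v(s))=h(s)$, $z_T\in P$. For $x\in\mathrm{cone}(T)$ and $z\in P$, writing $x$ in the rays of $T$ gives $\langle x,z\rangle\le F(x)=\langle x,z_T\rangle$. So $\max_P\langle x,\cdot\rangle=F(x)<\infty$ for every $x$, and $P$ is bounded. For $x\in\operatorname{int}\mathrm{cone}(T)$ equality forces $\langle v(s),z\rangle=h(s)$ for all $s\in T$, so the maximum is attained only at $z_T$. Each $z_T$ is therefore a vertex. Conversely, the normal cone of a vertex has nonempty interior, so it meets the interior of some $\mathrm{cone}(T)$, and the vertex is $z_T$. The normal cone of $z_T$ is $\{x:z_T(x)=F(x)\}=\mathrm{cone}(T)$ by Lemma 2. $\square$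

**The circle.** Proposition 1 used $h(s)=|v(s)|$. In the plane the right side of (1) has one term, and (2) is the triangle inequality: $b_s|v(s)|\le|\alpha v(t)+\alpha'v(t')|<\alpha|v(t)|+\alpha'|v(t')|$. In dimension $\ge3$ the right side has several terms, and $\sum b_s|v(s)|$ can exceed the length of $\sum b_sv(s)$. This does happen. Take the complete graph $K_4$ with $T^\circ=\{1,12,123\}$, and the adjacent tubings $T=\{3,34,134\}$, $T'=\{3,13,134\}$. Here
$$\mathbf d(34)=(2,2,1),\quad\mathbf d(13)=(0,1,0),\quad\mathbf d(3)=(1,1,0),\quad\mathbf d(134)=(0,2,1),$$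
and the wall relation is $\mathbf d(34)+2\,\mathbf d(13)=2\,\mathbf d(3)+\mathbf d(134)$, both sides being $(2,4,1)$. With $h=|v|$ inequality (2) would read $3+2>2\sqrt2+\sqrt5$. But $(2\sqrt2+\sqrt5)^2=13+4\sqrt{10}>25$, so it fails.

**Heights depending on size only.** When $t$ is exchanged for $t'$, there is a smallest tube $\bar t$ above both, and there are some components $Z$ below both (Lemma 7 below). If the wall relation were always $v(t)+v(t')=v(\bar t)+\sum_Zv(Z)$, with $v(V)=0$, then $h(t)=-3^{|t|}$ would serve whenever $\bar t\ne V$, since $3^{|\bar t|}>3^{|t|}+3^{|t'|}$. But in the triangle with $T^\circ=\{1,12\}$, between $\{3,23\}$ and $\{3,13\}$ the primal relation is $(2,1)+(0,1)=2\,(1,1)$, that is, $\mathbf d(23)+\mathbf d(13)=2\,\mathbf d(3)$. Then (2) asks for $-9-9>-6$, which is false. The relation depends on the position of the tubes relative to $T^\circ$, so we shall use heights that see $T^\circ$.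

**Weights.** The proof works for a weighted degree. For $\omega:V\to\mathbb R_{>0}$ write $\omega(S)=\sum_{i\in S}\omega_i$ and, for proper tubes,
$$(t\parallel t')_\omega=-1\text{ if }t=t',\qquad\omega(N(t)\cap t')\text{ if }t\not\subseteq t',\qquad0\text{ otherwise.}$$
Let $\mathbf d_\omega,\mathbf d^*_\omega,\mathcal D_\omega,\mathcal D^*_\omega$ be the corresponding vectors and collections of cones. The original question is the case $\omega\equiv1$.

**Theorem 4.** For every finite graph $G$ and every maximal tubing $T^\circ$, both $\mathcal D(G,T^\circ)$ and $\mathcal D^*(G,T^\circ)$ are normal fans of convex polytopes.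

**Theorem 5.** For all $G,T^\circ$ and all $\omega\in\mathbb R_{>0}^V$, $\mathcal D_\omega(G,T^\circ)$ and $\mathcal D^*_\omega(G,T^\circ)$ are complete simplicial fans realizing $\mathcal N(G)$ and are normal fans of polytopes $\{x:\langle v(t),x\rangle\le h(t)\ \forall t\}$, where $v(t)$ is the compatibility vector of $t$. For $G$ connected one can take $h(t^\circ)=L$ large for $t^\circ\in T^\circ$, and for $t\notin T^\circ$:

* primal: $h(t)=\sum_{t^\circ\in T^\circ,\,t^\circ\subseteq t}K^{|t^\circ|}-\varepsilon\,3^{|t|}$, with $K=6|V|^3\max\omega/\min\omega$ and $\varepsilon>0$ small;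
* dual: $h(t)=\lambda^{-|\hat t|}\,\omega(N(t)\cap\hat t)\,(2-B^{-|t|})$, where $\hat t$ is the smallest tube of $T^\circ\cup\{V\}$ containing $t$, with $B$ large, then $\lambda$ large.

In Sections 3–6, $\omega$ is any weight for which the following holds:

**(FP)** the collection under consideration ($\mathcal D_\omega$ or $\mathcal D^*_\omega$) is a complete simplicial fan realizing $\mathcal N(G)$.

For $\omega\equiv1$ this is the Manneville–Pilaud theorem, so Sections 3–6 prove Theorem 4. Section 7 proves (FP) for all $\omega$, and with it Theorem 5.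

**Reduction to connected graphs.** If $G$ has components $G_1,\dots,G_k$, its proper tubes are those of the $G_i$. Tubes in different components are compatible, with degree $0$. So $T^\circ$ splits into maximal tubings of the $G_i$, and each fan is the product of the fans of the $G_i$. The product of normal fans is the normal fan of the product polytope. From now on $G$ is connected, with $|V|=n+1=:q$ and $n\ge1$; the case $n=0$ is trivial.

## 3. Labels of a maximal tubing, and flips

This section turns a maximal tubing into a partial order on $V$ and describes adjacent maximal tubings.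

**Labels.** Let $T$ be a maximal tubing and $T^+=T\cup\{V\}$. The tubes of $T^+$ containing $x\in V$ intersect pairwise, so they are nested; let $t_x$ be the smallest. The map $x\mapsto t_x$ is onto $T^+$. Indeed, suppose $s\in T^+$ is no $t_x$. Then each vertex of $s$ lies in a tube of $T$ strictly inside $s$, so $s$ is the union of the maximal tubes of $T$ strictly inside it. These are pairwise disjoint and non-adjacent. As $s$ is connected there would be only one, equal to $s$, a contradiction. Since $|T^+|=|V|$, the map is a bijection. Call $x$ the label of $t_x$.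

Call the maximal tubes of $T$ strictly inside $t_x$ its children, and $t_x$ their parent. By injectivity the children cover $t_x\smallsetminus x$, and no child contains $x$. They are connected and pairwise non-adjacent, so they are exactly the connected components of $t_x\smallsetminus x$. Each is adjacent to $x$ because $t_x$ is connected. Write
$$i\le_Tx\iff t_i\subseteq t_x\iff i\in t_x.$$

For example, for $T=\{2,23\}$ on the triangle, $t_2=2$, $t_3=23$, $t_1=V$, so $2<_T3<_T1$.

**(F1)** If $i\in N(t_x)$, then $i>_Tx$. Indeed $t_i$ and $t_x$ intersect or are adjacent, so they are nested. As $i\in t_i\smallsetminus t_x$, we get $t_x\subsetneq t_i$.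

For $T^\circ$ write $\le$ for $\le_{T^\circ}$, ${\downarrow}x=\{y\le x\}$ (the tube of $T^{\circ+}$ with label $x$), $r$ for the maximum of $V$, and $p(j)$ for the parent of $j\ne r$, the label of the smallest tube of $T^{\circ+}$ strictly containing ${\downarrow}j$. So $T^\circ=\{{\downarrow}j:j\ne r\}$, the elements above a given one form a chain, and $p(j)\in N({\downarrow}j)$. Coordinates of $\mathbb R^{T^\circ}$ are indexed by $j\ne r$, with basis $e_j$. Tubes in $T^\circ$ are called initial.

**(F2)** If $j<k$, $i\in N({\downarrow}j)$ and $i\notin{\downarrow}k$, then $i\in N({\downarrow}k)$, because ${\downarrow}j\subseteq{\downarrow}k$.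

**(F3)** For a maximal tubing $T$ and a tube $t$, let $m_T(t)$ be the label of the smallest tube of $T^+$ containing $t$. Then $m_T(t)\in t$, since otherwise the connected set $t$ lies in a child. So $m_T(t)$ is the $\le_T$-maximum of $t$. Write $m(t)=m_{T^\circ}(t)$.

With $T^\circ=\{1,12\}$ on the triangle we have $1<2<3=r$, $p(1)=2$, $p(2)=3$, and $m(t)$ is the largest number in $t$.

**Lemma 6.** For proper tubes $a\ne b$, $(a\parallel b)_\omega\ge0$, with equality iff $a,b$ are compatible.

*Proof.* If $a\subseteq b$, both statements are clear. Let $a\not\subseteq b$; the degree is $0$ iff $N(a)\cap b=\emptyset$. If $N(a)\cap b=\emptyset$ and $b\cap a\ne\emptyset$, then $b\subseteq a$ by connectedness of $b$. If $N(a)\cap b=\emptyset$ and $a\cap b=\emptyset$, then $a,b$ are disjoint and non-adjacent. Conversely, if $b\subseteq a$, or if $a,b$ are disjoint and non-adjacent, then $N(a)\cap b=\emptyset$. $\square$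

**Lemma 7 (flips).** Let $T\smallsetminus t=T'\smallsetminus t'$ be distinct maximal tubings, $\bar t$ the parent of $t$ in $T^+$, $v$ the label of $t$ and $v'$ the label of $\bar t$ in $T$. Then $t,t'$ are incompatible, $t$ is the component of $\bar t\smallsetminus v'$ containing $v$, and $t'$ is the component of $\bar t\smallsetminus v$ containing $v'$. In $T'$ the tube $\bar t$ is the parent of $t'$ and has label $v$, and $t'$ has label $v'$; all other labels agree in $T$ and $T'$.

*Proof.* If $t,t'$ were compatible, $T\cup\{t'\}$ would be a larger tubing. In $(T\cap T')\cup\{V\}$ each tube has at least one vertex lying in no smaller tube of that set, by the argument for labels. There are $n$ tubes and $n+1$ vertices, so exactly one tube has two such vertices. Seen from $T$, it is $\bar t$, with vertices $v,v'$. Seen from $T'$, it is the parent of $t'$, and the two vertices are the labels in $T'$ of $t'$ and its parent. If $\bar t$ had label $v'$ in $T'$, then $t'$ would be the component of $\bar t\smallsetminus v'$ containing $v$, which is $t$. So $\bar t$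 has label $v$ in $T'$, $t'$ has label $v'$, and $t'$ is the child of $\bar t$ in $T'$ containing $v'$. $\square$

The components of $\bar t\smallsetminus\{v,v'\}$ are the children of $t$ in $T$ and the children of $\bar t$ other than $t$, so all belong to $T\cap T'$. Each is adjacent to $v$ or $v'$. Let the $X$'s, $Y$'s, $Z$'s be those adjacent to $v$ only, to $v'$ only, to both. Then
$$t=v\cup\bigcup X\cup\bigcup Z,\qquad t'=v'\cup\bigcup Y\cup\bigcup Z.$$
The children of $t$ in $T$ are the $X,Z$; those of $\bar t$ in $T$ are $t$ and the $Y$; those of $t'$ in $T'$ are the $Y,Z$. Moreover $v'\in N(t)$ and $v\in N(t')$. In the triangle, from $T=\{3,23\}$ to $T'=\{3,13\}$: $t=23$, $t'=13$, $\bar t=V$, $v=2$, $v'=1$, and $3$ is the only component, a $Z$.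

## 4. Walls with an initial tube follow from the others

Let $v(\cdot)$ be $\mathbf d_\omega(\cdot,T^\circ)$ or $\mathbf d^*_\omega(\cdot,T^\circ)$, with (FP). This section removes the initial tubes from the problem: only walls whose two maximal cones lie in the positive orthant need to be checked.

**Lemma 8.** Suppose $h$ is a function on non-initial proper tubes satisfying the wall inequality for all adjacent maximal $T,T'$ with $T\cap T^\circ=T'\cap T^\circ=\emptyset$. Then, setting $h(t^\circ)=L$ large for $t^\circ\in T^\circ$, $h$ satisfies all wall inequalities; so the fan is the normal fan of a polytope.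

*Proof.* **Step 1: to identify the cones in the orthant.** Let $O=\mathbb R_{\ge0}^{T^\circ}$ and $\mathcal M=\{T:T\cap T^\circ=\emptyset\}$. By Lemma 6, for $s\notin T^\circ$ we have $v(s)\in O$, and $v(s)_{t^\circ}=0$ iff $s$ and $t^\circ$ are compatible. Also $v(t^\circ)=-e_{t^\circ}$. So the cone of a maximal $T$ lies in
$$\{x:\ x_a\le0\ (a\in T\cap T^\circ),\ x_b\ge0\ (b\in T^\circ\smallsetminus T)\}. \tag{3}$$
Points of $\operatorname{int}O$ therefore lie only in cones of $\mathcal M$. These cones lie in $O$ and, being closed and finitely many, cover $O$. Lemma 2 applies to $O,\mathcal M,h$; let $F,z_T$ be as there.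

**Step 2: to drop the initial tubes from a wall relation.** Consider any adjacent maximal $T,T'$ with relation (1). For $i\in T\cap T'\cap T^\circ$, all other vectors in (1) belong to tubes compatible with $i$, so their $i$-coordinate is $0$. Hence $b_i=0$.

**Step 3: to treat the walls where an initial tube is exchanged.** If $t\in T^\circ$, then $t'\notin T^\circ$, as $t,t'$ are incompatible. The inequality reads $\alpha L+\alpha'h(t')>\sum_{s\notin T^\circ}b_sh(s)$, which is true for $L$ large. The case $t'\in T^\circ$ is symmetric.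

**Step 4: to treat the remaining walls by convexity of $F$ on $O$.** Let $t,t'\notin T^\circ$ and $S=(T\cap T')\smallsetminus T^\circ$. For $M>\max|b_s|$ put
$$x=\alpha v(t)+M\sum_{s\in S}v(s),\qquad x'=\alpha'v(t')+M\sum_{s\in S}v(s),\qquad x+x'=\sum_{s\in S}(2M+b_s)v(s).$$
All three points lie in $O$, and all coefficients are positive. If one of them lies in $\mathrm{cone}(\hat T)$ with $\hat T\in\mathcal M$, then by the fan property $\{t\}\cup S$, respectively $\{t'\}\cup S$, respectively $S$, is contained in $\hat T$. As $\mathcal M$ covers $O$, such a $\hat T$ exists for each of them, so $F$ is linear on the cones of these three sets. Choose $\hat T\in\mathcal M$ with $x+x'\in\mathrm{cone}(\hat T)$. By Lemma 2,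
$$F(x)+F(x')\ge z_{\hat T}(x)+z_{\hat T}(x')=z_{\hat T}(x+x')=F(x+x'),$$
with equality only if $x,x'\in\mathrm{cone}(\hat T)$. Then $t,t'\in\hat T$, which is impossible. So the inequality is strict. Written out, it is
$$\alpha h(t)+\alpha'h(t')+2M\sum_Sh(s)>\sum_S(2M+b_s)h(s),$$
which is (2). Corollary 3 finishes the proof. $\square$

For a relation (1) put $\Delta(h)=\alpha h(t)+\alpha'h(t')-\sum b_sh(s)$; we must make $\Delta(h)>0$.

## 5. Dual fans: differences $f_i-f_m$, read at the lowest level

We never write a wall relation in full. In suitable coordinates, its part involving the smallest initial tubes is computable. The heights are then scaled so that this part decides the sign.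

**Step 1: to find coordinates in which the dual vectors are simple.** Let $f_i$ ($i\in V$) be the standard basis of $\mathbb R^V$. The map $\Phi:e_j\mapsto f_j-f_{p(j)}$ is an isomorphism from $\mathbb R^{T^\circ}$ onto $\{\sum_ix_i=0\}$, since the pairs $\{j,p(j)\}$ are the edges of a tree on $V$. For a proper tube $s$ put $w_s=\Phi(\mathbf d^*_\omega(s,T^\circ))$. For any tube $s$ let
$$A(s)=\{i\in N(s):i<m(s)\},\qquad k_s=\omega(A(s)).$$

**Lemma 9.** If $s$ is proper and non-initial, then $k_s>0$ and
$$w_s=\sum_{i\in A(s)}\omega_i(f_i-f_{m(s)}). \tag{4}$$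
If $s={\downarrow}m$ is initial, then $w_s=f_{p(m)}-f_m$ and $A(s)=\emptyset$.

*Proof.* Let $s$ be non-initial and $m=m(s)$. Then $s\subseteq{\downarrow}j$ iff $j\ge m$. If $j$ is incomparable to $m$, then ${\downarrow}j,{\downarrow}m$ are disjoint and non-adjacent, so $N(s)\cap{\downarrow}j=\emptyset$. Hence only $j<m$ contribute:
$$w_s=\sum_{j<m}\omega(N(s)\cap{\downarrow}j)(f_j-f_{p(j)})=\sum_{i\in A(s)}\omega_i\sum_{i\le j<m}(f_j-f_{p(j)})=\sum_{i\in A(s)}\omega_i(f_i-f_m),$$
where the inner sum telescopes along the chain from $i$ to $m$. Since $s\subsetneq{\downarrow}m$ and ${\downarrow}m$ is connected, some $i\in{\downarrow}m\smallsetminus s$ is adjacent to $s$, and $i\ne m$ because $m\in s$. So $i\in A(s)$ and $k_s>0$. For $s={\downarrow}m$ the dual vector is $-e_m$, and $A(s)=\emptyset$ by (F1). $\square$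

In the triangle with $T^\circ=\{1,12\}$, $\mathbf d^*(3)=(1,2)$ becomes $(f_1-f_2)+2(f_2-f_3)=f_1+f_2-2f_3$, and indeed $A(3)=\{1,2\}$. Similarly $w_2=f_1-f_2$, $w_{23}=f_1-f_3$, $w_{13}=f_2-f_3$.

**Step 2: to know which differences $f_i-f_{i'}$ come from tubes that are not low.** For a maximal $T$ and $u\in T^+$ let
$$P_u=\{x:t_x\supsetneq u\}\cup\{m(s):s\in T^+,\ s\supseteq u\}.$$
For $T=\{2,23\}$ in the triangle, $P_V=\{3\}$, $P_{23}=\{1,3\}$, $P_2=\{1,2,3\}$.

**Lemma 10.** Let $T$ be any maximal tubing and $u\in T^+$. For $i,i'\in P_u$, the vector $f_i-f_{i'}$ is a linear combination of vectors $w_s$ with $s\in T$, $m(s)\ge m(u)$ and $s\not\subsetneq u$. (This does not use (FP).)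

*Proof.* We go down from $V$; $P_V=\{r\}$, so nothing is to be shown there. Let $u\in T$ have parent $s=t_x$. Then $P_u=P_s\cup\{x,m(u)\}$ and $m(s)\ge m(u)$, and tubes not strictly inside $s$ are not strictly inside $u$. So the claim for $s$ gives it for $i,i'\in P_s$, and $m(s)\in P_s$.

Next, $f_x-f_{m(s)}$. This is trivial if $x=m(s)$. Otherwise $m(s)$ lies in a child $c$ of $s$, and $m(c)=m(s)$. By (F1), a vertex of $N(c)$ is the label of a tube containing $s$, so $N(c)\subseteq P_s\cup\{x\}$. Also $x\in N(c)$, and $x<m(s)=m(c)$ because $x\in s$. So $x\in A(c)$, and $c$ is non-initial by Lemma 9. Hence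
$$w_c=\omega_x(f_x-f_{m(s)})+\sum_{i\in A(c)\smallsetminus x}\omega_i(f_i-f_{m(s)})$$
with all $i\in P_s$ in the last sum. This expresses $f_x-f_{m(s)}$ as required. The tube $c$ is allowed: $m(c)=m(s)\ge m(u)$, and $c$ equals $u$ or is disjoint from $u$.

Finally, $f_{m(u)}$. By (F1), $N(u)\subseteq P_s\cup\{x\}$. If $u$ is non-initial, $w_u=\sum_{i\in A(u)}\omega_i(f_i-f_{m(u)})$ with $k_u>0$ expresses $f_{m(u)}$ minus a weighted mean of the $f_i$, $i\in A(u)\subseteq P_s\cup\{x\}$. If $u$ is initial, $w_u=f_{p(m(u))}-f_{m(u)}$ with $p(m(u))\in N(u)$. The tube $u$ itself is allowed. $\square$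

**Step 3: to choose heights.** For non-initial proper $s$ let $\tau(s)=2-B^{-|s|}\in(1,2)$ with $B>1$; it is strictly increasing under strict inclusion. Call $|{\downarrow}m(s)|$ the level of $s$. Let $g_a(s)=k_s\tau(s)$ if $s$ has level $a$, $g_a(s)=0$ otherwise, and $h=\sum_{a\ge1}\lambda^{-a}g_a$.

**Proposition 11.** For $B$ large, for all adjacent $T,T'$ disjoint from $T^\circ$, the smallest $a$ with $\Delta(g_a)\ne0$ exists and has $\Delta(g_a)>0$.

Since $\Delta(h)=\sum_a\lambda^{-a}\Delta(g_a)$ and there are finitely many walls, $\Delta(h)>0$ on all of them once $\lambda$ is large. Lemma 8 then makes the dual fan a normal fan.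

*Proof.* **Setup: to compute modulo the high tubes.** Use the notation of Lemma 7. All tubes of $T\cup T'$ are non-initial. Put $\bar m=m(\bar t)$ and $P=P_{\bar t}\ni\bar m$, which is the same for $T$ and $T'$. Put $\eta_i=f_i-f_{\bar m}$, so $\eta_{\bar m}=0$, and
$$W=\operatorname{span}\{w_s:s\in T\cap T',\ m(s)\ge\bar m,\ s\not\subsetneq\bar t\}.$$
By Lemma 10 with $u=\bar t$, $\eta_i\in W$ for $i\in P$; note that $t\subsetneq\bar t$, so $t$ is not used. Write $\equiv$ for equality modulo $W$. By (F1), $N(t)\subseteq P\cup\{v'\}$, $N(t')\subseteq P\cup\{v\}$, and $N(c)\subseteq P\cup\{v,v'\}$ for a component $c$ of $\bar t\smallsetminus\{v,v'\}$. So for each such tube $s$, (4) gives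
$$w_s\equiv\sum_{i\in A(s)\cap\{v,v'\}}\omega_i\eta_i-k_s\eta_{m(s)}. \tag{5}$$
All vertices of $\bar t$ are $\le\bar m$. In each case below we find an element of $W$ of the form $\alpha w_t+\alpha'w_{t'}+\cdots$ with $\alpha,\alpha'>0$ and further terms from $T\cap T'$. Written out through the spanning vectors of $W$, it is the wall relation, by uniqueness. The spanning vectors all have $m(s)\ge\bar m$, hence level at least $|{\downarrow}\bar m|$. Interchanging $T,T'$ if necessary, there are three cases.

**Case A: $\bar m=v'$.** Let $a=m(t)$. As $v'\notin t$, $a<\bar m$, while $m(t')=\bar m$. Also $v\in N(t')$ and $v<\bar m$, so $v\in A(t')$. By (5), $w_{t'}\equiv\omega_v\eta_v$ and $w_t\equiv-k_t\eta_a$.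

*A1: $v=a$.* Then $\omega_vw_t+k_tw_{t'}\in W$. Besides $t$, all tubes in the relation have $m(\cdot)\ge\bar m>a$. The first nonzero level is $|{\downarrow}a|$, with value $\omega_vk_t\tau(t)>0$.

*A2: $v\ne a$.* Then $a$ lies in a component $c$ of $t\smallsetminus v$, and $m(c)=a$. Here $v\in N(c)$, and $v<a$ because $v\in t$; so $v\in A(c)$. As $v'=\bar m>a$, $v'\notin A(c)$. By (5), $w_c\equiv\omega_v\eta_v-k_c\eta_a$. Thus $k_cw_t+k_tw_{t'}-k_tw_c\in W$. At level $|{\downarrow}a|$ only $t$ and $c$ occur, and the value is $k_ck_t(\tau(t)-\tau(c))>0$, as $c\subsetneq t$.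

**Case B: $\bar m$ lies in a component $c$ adjacent to both $v,v'$.** Then $m(t)=m(t')=m(c)=\bar m$ and $v,v'<\bar m$. By (5), $w_t\equiv\omega_{v'}\eta_{v'}$, $w_{t'}\equiv\omega_v\eta_v$, $w_c\equiv\omega_v\eta_v+\omega_{v'}\eta_{v'}$. Hence
$$w_t+w_{t'}=w_c+\sum_sb_sw_s,\qquad w_s\text{ among the spanning vectors of }W.$$
No level below $|{\downarrow}\bar m|$ occurs, and the tubes at level $|{\downarrow}\bar m|$ are those with $m(\cdot)=\bar m$. If $s$ in the sum has $m(s)=\bar m$, then $s$ meets $\bar t$, so they are nested, and $s\not\subsetneq\bar t$ gives $s\supseteq\bar t$. If $m(s)>\bar m$, then $\bar m\notin N(s)$. Otherwise $s,\bar t$ would be adjacent or intersecting, hence nested; but $\bar t\subseteq s$ contradicts $\bar m\notin s$, and $s\subsetneq\bar t$ is excluded. So by (4) the coefficient of $f_{\bar m}$ in $w_s$ is $-k_s$ if $m(s)=\bar m$ and $0$ if $m(s)>\bar m$. Comparing coefficients,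
$$k_t+k_{t'}=k_c+\sum_{m(s)=\bar m}b_sk_s. \tag{6}$$
The constant $2$ in $\tau$ cancels by (6), leaving
$$\Delta(g_{|{\downarrow}\bar m|})=k_cB^{-|c|}-k_tB^{-|t|}-k_{t'}B^{-|t'|}+\sum_{m(s)=\bar m}b_sk_sB^{-|s|}.$$
As $|c|<|t|,|t'|,|s|$ and $k_c>0$, and the relation does not depend on $B$, this is positive for $B$ large.

**Case C: $\bar m$ lies in a component $c$ adjacent to $v$ but not to $v'$.** Then $c\subset t$, $m(t)=m(c)=\bar m$, and $v,v'<\bar m$. As $\bar m\notin t'$, $a:=m(t')<\bar m$. By (5), $w_t\equiv\omega_{v'}\eta_{v'}$, $w_c\equiv\omega_v\eta_v$ and $w_{t'}\equiv\delta\omega_v\eta_v-k_{t'}\eta_a$, where $\delta\in\{0,1\}$ records whether $v\in A(t')$.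

*C1: $v'=a$.* Then $\omega_{v'}w_{t'}+k_{t'}w_t-\delta\omega_{v'}w_c\in W$. Except for $t'$, all tubes here have $m(\cdot)\ge\bar m>a$. The first level is $|{\downarrow}a|$, with value $\omega_{v'}k_{t'}\tau(t')>0$.

*C2: $v'\ne a$.* Then $a$ lies in a component $c'$ of $t'\smallsetminus v'$, $m(c')=a$, and $v'\in A(c')$ since $v'\in N(c')$ and $v'<a$. By (5), $w_{c'}\equiv\omega_{v'}\eta_{v'}+\delta'\omega_v\eta_v-k_{c'}\eta_a$ with $\delta'\in\{0,1\}$. With $\gamma=k_{t'}\delta'-k_{c'}\delta$,
$$k_{c'}w_{t'}+k_{t'}w_t-k_{t'}w_{c'}+\gamma w_c\in W:$$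
the $\eta_a$ and $\eta_{v'}$ terms cancel, and the coefficient of $\omega_v\eta_v$ is $k_{c'}\delta-k_{t'}\delta'+\gamma=0$. The first level is $|{\downarrow}a|$, where only $t'$ and $c'$ occur, with value $k_{c'}k_{t'}(\tau(t')-\tau(c'))>0$. $\square$

Two checks in the triangle with $\omega\equiv1$. Between $\{2,23\}$ and $\{3,23\}$ we have $\bar t=23$, $v=2$, $v'=3=\bar m$, case A1: $w_2+w_3=2f_1-2f_3=2w_{23}$, and only $w_2$ has level $2$. Between $\{3,23\}$ and $\{3,13\}$ we are in case B: $w_{23}+w_{13}=w_3$, with $k$'s $1+1=2$, and $\Delta(g_3)=2B^{-1}-2B^{-2}>0$.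

The heights are those of Theorem 5: $\hat t={\downarrow}m(t)$, and $N(t)\cap\hat t=A(t)$ since $m(t)\in t$.

## 6. Primal fans: partial sums along chains

For the primal fan we do not compute the wall relation. If $z$ is the linear form with $z(\mathbf d_\omega(s,T^\circ))=h(s)$ for $s\in T$, then (2) says that $h(t')-z(\mathbf d_\omega(t',T^\circ))$ is positive. So we need to know $z$. Its coordinates need not have fixed signs, but certain sums of consecutive coordinates do, once $h$ is chosen to grow fast.

For tubes $s$ (including $V$) and $j\ne r$ let $n_j(s)=\omega(N({\downarrow}j)\cap s)$ and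
$$\tilde d(s)=\sum_{j\ne r,\ {\downarrow}j\not\subseteq s}n_j(s)e_j.$$
Then $\tilde d(s)=\mathbf d_\omega(s,T^\circ)$ for non-initial proper $s$, and $\tilde d(V)=0$. All coordinate indices $j$ below are $\ne r$.

**Step 1: to get a local formula.** The difference between a tube and its children is simple.

**Lemma 12.** For a maximal tubing $T$ and $x\in V$,
$$\tilde d(t_x)-\sum_{c\text{ child of }t_x}\tilde d(c)=\omega_x\sum_{j:\,x\in N({\downarrow}j),\,{\downarrow}j\not\subseteq t_x}e_j-\sum_{j:\,x\in{\downarrow}j\subseteq t_x}n_j(t_x)e_j.$$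

*Proof.* Compare $j$-coordinates. If ${\downarrow}j\not\subseteq t_x$, then ${\downarrow}j$ lies in no child, and $n_j(t_x)-\sum_cn_j(c)=\omega_x[x\in N({\downarrow}j)]$, where the bracket is $1$ if the condition holds and $0$ otherwise. If $x\in{\downarrow}j\subseteq t_x$, the coordinate is $0-\sum_cn_j(c)=-n_j(t_x)$, since $x\notin N({\downarrow}j)$. Otherwise ${\downarrow}j\subseteq t_x\smallsetminus x$ lies in one child $c$. Then the $j$-coordinates of $\tilde d(t_x)$ and $\tilde d(c)$ are $0$, the other children are not adjacent to $c$, and all terms vanish. $\square$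

**Step 2: to organize the unknowns into chains.** Fix a maximal $T$ with $T\cap T^\circ=\emptyset$, and let $\rho$ be the label of $V$ in $T$. For a function $h$ on non-initial proper tubes, extended by $h(V)=0$, let $z=z^h$ be the linear form with $z(\mathbf d_\omega(s,T^\circ))=h(s)$ for $s\in T$, and $z_j=z(e_j)$. Put
$$Ch(x)=\{j\ne r:x\in{\downarrow}j\subseteq t_x\}=\{j\ne r:m_T({\downarrow}j)=x\},\qquad\zeta_x=\sum_{j:\,x\in N({\downarrow}j),\,{\downarrow}j\not\subseteq t_x}z_j.$$
The two descriptions of $Ch(x)$ agree by (F3) and because no tube of $T^+$ strictly inside $t_x$ contains $x$. Applying $z$ to Lemma 12,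
$$h(t_x)-\sum_{c}h(c)=\omega_x\zeta_x-\sum_{j\in Ch(x)}n_j(t_x)z_j. \tag{7}$$

If $j\in Ch(x)$ and $x\le j'\le j$, then $j'\in Ch(x)$. So if $Ch(x)\ne\emptyset$, then $x\ne r$ and
$$Ch(x)=\{x=j_0<j_1<\dots<j_k\},\qquad j_{l+1}=p(j_l);$$
put $\mathrm{top}(x)=j_k$. In particular $Ch(x)\ne\emptyset$ iff $x\ne r$ and $m_T({\downarrow}x)=x$.

For $i>\mathrm{top}(x)$ with $i\in N({\downarrow}\mathrm{top}(x))$ let $s_x(i)=\min\{l:i\in N({\downarrow}j_l)\}$; by (F2), $i\in N({\downarrow}j_l)$ iff $l\ge s_x(i)$. For $i=j_l$ with $l\ge1$, (F1) gives $l'<l$ whenever $i\in N({\downarrow}j_{l'})$, and (F2) together with $j_l=p(j_{l-1})$ gives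
$$\{l':i\in N({\downarrow}j_{l'})\}=\{s_x(j_l),\dots,l-1\},\qquad s_x(j_l)\le l-1,$$
where $s_x(j_l)$ denotes the minimum of this set. Put
$$\sigma_l(x)=\sum_{l'<l}z_{j_{l'}}\ (0\le l\le k+1),\quad S_s(x)=\sigma_{k+1}(x)-\sigma_s(x)\ (0\le s\le k),\quad Q_l(x)=\sigma_l(x)-\sigma_{s_x(j_l)}(x)\ (1\le l\le k).$$

*Running example.* $K_4$, $T^\circ=\{1,12,123\}$, $\omega\equiv1$, $T=\{4,24,124\}$. The labels are $t_4=4$, $t_2=24$, $t_1=124$, $t_3=V$, so $\rho=3$, while $r=4$. The smallest tube of $T^+$ containing $1$, and also $12$, is $124$; for $123$ it is $V$. So $Ch(1)=\{1,2\}$, $\mathrm{top}(1)=2$, $Ch(3)=\{3\}$, $Ch(2)=Ch(4)=\emptyset$. Since $2\in N(1)$, $s_1(2)=0$ and $Q_1(1)=z_1$; since $4\in N(1)$, $s_1(4)=0$ and $S_0(1)=z_1+z_2$.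

**Step 3: to express $\zeta_i$ through these sums.**

**Lemma 13.** Let $U(i)=\{y>_Ti:\ Ch(y)\ne\emptyset,\ \mathrm{top}(y)<i,\ i\in N({\downarrow}\mathrm{top}(y))\}$. Then
$$\zeta_i=\sum_{y\in U(i)}S_{s_y(i)}(y)+\pi_i,$$
where $\pi_i=Q_l(y^*)$ if $i\ne r$ and $y^*:=m_T({\downarrow}i)\ne i$ (then $i=j_l(y^*)$ with $l\ge1$), and $\pi_i=0$ otherwise.

*Proof.* Let $i\in N({\downarrow}j)$ and $y=m_T({\downarrow}j)$. We claim ${\downarrow}j\not\subseteq t_i\iff i<_Ty$. If $i<_Ty$, then $y\in{\downarrow}j\smallsetminus t_i$. Conversely, let ${\downarrow}j\not\subseteq t_i$. If $i\notin t_y$, then $i\in N(t_y)$, so $t_y\subset t_i$ by (F1) and ${\downarrow}j\subseteq t_i$, a contradiction. So $i\in t_y$, and $i\ne y$ as $y\in{\downarrow}j\not\ni i$. Grouping the $j$ by $y$,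
$$\zeta_i=\sum_{y>_Ti}\ \sum_{j\in Ch(y),\ i\in N({\downarrow}j)}z_j.$$
If the inner sum is nonempty, then $i>j\ge y$ for some such $j$, so $i$ is comparable to $\mathrm{top}(y)\ge j$. If $i>\mathrm{top}(y)$, then $i\in N({\downarrow}\mathrm{top}(y))$ by (F2), so $y\in U(i)$ and the inner sum is $S_{s_y(i)}(y)$. If $i\le\mathrm{top}(y)$, then $i\in Ch(y)$, that is, $y=m_T({\downarrow}i)\ne i$, and the inner sum is $Q_l(y)$ with $i=j_l(y)$, $l\ge1$. Conversely, every $y\in U(i)$ contributes, with $j=\mathrm{top}(y)$ in its inner sum. If $i\ne r$ and $y^*=m_T({\downarrow}i)\ne i$, then $i\in{\downarrow}i\subseteq t_{y^*}$, so $y^*>_Ti$ and this term occurs. $\square$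

In the running example, $\zeta_2=z_1$ (only $j=1$ qualifies), and the lemma gives $U(2)=\emptyset$, $\pi_2=Q_1(1)=z_1$.

**Step 4: to rewrite the last sum in (7).**

**Lemma 14.** If $x\ne\rho$ and $Ch(x)\ne\emptyset$, then $I(x)=t_x\cap N({\downarrow}\mathrm{top}(x))$ is nonempty and
$$\sum_{l=0}^kn_{j_l}(t_x)z_{j_l}=\sum_{l=1}^k\omega_{j_l}Q_l(x)+\sum_{i\in I(x)}\omega_iS_{s_x(i)}(x).$$

*Proof.* The left side is $\sum_{i\in t_x}\omega_i\sum_{l:\,i\in N({\downarrow}j_l)}z_{j_l}$. If $i\in N({\downarrow}j_l)$, then $i>j_l$, so $i$ is comparable to $\mathrm{top}(x)$. Either $i\le\mathrm{top}(x)$, so $i=j_g$ with $g\ge1$ and the inner sum is $Q_g(x)$; all $j_g$ lie in ${\downarrow}\mathrm{top}(x)\subseteq t_x$. Or $i>\mathrm{top}(x)$, $i\in N({\downarrow}\mathrm{top}(x))$ by (F2), and the inner sum is $S_{s_x(i)}(x)$. Finally, ${\downarrow}\mathrm{top}(x)\subsetneq t_x$ because $t_x\in T$ is not initial, and $t_x$ is connected, so $I(x)\ne\emptyset$. $\square$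

**Step 5: to choose a height that fixes the signs.** Let $\omega_-=\min\omega$, $\omega_+=\max\omega$, $K=6q^3\omega_+/\omega_-$, $\nu_j=K^{|{\downarrow}j|}$, $\nu(J)=\sum_{j\in J}\nu_j$. For proper tubes let
$$h^0(s)=\sum_{j:\,{\downarrow}j\subseteq s}\nu_j,\qquad h^0(V)=0.$$
For $x\ne\rho$, each ${\downarrow}j\subseteq t_x$ contains $x$ or lies in exactly one child, so (7) for $h=h^0$ becomes
$$\omega_x\zeta_x-\sum_{j\in Ch(x)}n_j(t_x)z_j=\nu(Ch(x))\qquad(x\ne\rho). \tag{8}$$
Until (12) below, $z=z^{h^0}$. Three consequences:
$$\zeta_i=0\quad\text{if }i\ne\rho\text{ and }Ch(i)=\emptyset, \tag{9}$$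
directly by (8). For any $x$ with $Ch(x)\ne\emptyset$ (also $x=\rho$) and $1\le l\le k$,
$$Q_l(x)=-\sum_{y\in U(j_l)}S_{s_y(j_l)}(y). \tag{10}$$
Indeed $m_T({\downarrow}j_l)=x\ne j_l$, so $Ch(j_l)=\emptyset$. Moreover $j_l\in t_x$, so $j_l<_Tx$ and $j_l\ne\rho$. Now use (9) and Lemma 13. Finally,
$$\zeta_x=\sum_{y\in U(x)}S_{s_y(x)}(y)\quad\text{if }x\ne\rho\text{ and }Ch(x)\ne\emptyset, \tag{11}$$
since $m_T({\downarrow}x)=x$. In (10) and (11) always $y\ne\rho$. If $\rho=r$, then $Ch(\rho)=\emptyset$. If $\rho\ne r$, then $Ch(\rho)$ consists of all $j\ge\rho$ with $j\ne r$, so $p(\mathrm{top}(\rho))=r$ and $\mathrm{top}(\rho)<i$ forces $i=r$; but $j_l\ne r$ in (10), and $x\ne r$ in (11).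

Why fast growth helps: by (10) and (11), $Q_l(x)$ and $\zeta_x$ only involve $y$ with $\mathrm{top}(y)<\mathrm{top}(x)$. If $K$ is large, the term $\nu(Ch(x))$ in (8) beats them and makes the sums $S_s(x)$ negative.

**Lemma 15.** For $h=h^0$, all $x\ne\rho$ with $Ch(x)\ne\emptyset$, all $0\le s\le k$, and $a=|{\downarrow}\mathrm{top}(x)|$:
$$-\tfrac5{\omega_-}K^a\le S_s(x)<0.$$

*Proof.* Induction on $a$. Put $\beta_b=5K^b/\omega_-$ for $b\ge1$ and $\beta_0=0$. The $y$'s in (10) satisfy $\mathrm{top}(y)<j_l\le\mathrm{top}(x)$, and those in (11) satisfy $\mathrm{top}(y)<x\le\mathrm{top}(x)$. So by induction (there are at most $q$ such $y$, and none if $a=1$)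
$$0\le Q_l(x)\le q\beta_{a-1},\qquad-q\beta_{a-1}\le\zeta_x\le0.$$
As $\sigma_0=0$ and $\sigma_l=\sigma_{s_x(j_l)}+Q_l$ with $s_x(j_l)<l$, we get $0\le\sigma_l\le\sum_{g\le l}Q_g\le q^2\beta_{a-1}$ for $0\le l\le k$. By (8) and Lemma 14,
$$\omega(I(x))\,\sigma_{k+1}=\sum_{i\in I(x)}\omega_i\sigma_{s_x(i)}-\sum_{l=1}^k\omega_{j_l}Q_l+\omega_x\zeta_x-\nu(Ch(x)),\qquad K^a\le\nu(Ch(x))\le2K^a,$$
where the last bound holds because the sizes $|{\downarrow}j_l|$ are distinct and $K\ge2$. By the choice of $K$, $q^3\omega_+\beta_{a-1}\le\frac56K^a$.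

Upper bound: $\omega(I(x))\sigma_{k+1}\le q\omega_+\cdot q^2\beta_{a-1}-K^a<0$. As $\sigma_s\ge0$, $S_s(x)\le\sigma_{k+1}<0$.

Lower bound: $(q^2+q)\omega_+\beta_{a-1}\le2q^3\omega_+\beta_{a-1}\le2K^a$, so $\omega(I(x))\sigma_{k+1}\ge-(q^2+q)\omega_+\beta_{a-1}-2K^a\ge-4K^a$. Since $\omega(I(x))\ge\omega_-$, $\sigma_{k+1}\ge-4K^a/\omega_-$. Further, $\sigma_s\le q^2\beta_{a-1}\le K^a/\omega_+\le K^a/\omega_-$. Hence $S_s(x)\ge-5K^a/\omega_-$. $\square$

Consequently, by (10), $Q_l(x)\ge0$, and hence $\sigma_l(x)\ge0$ for $0\le l\le k$, for all $x$ with $Ch(x)\ne\emptyset$, including $x=\rho$. Moreover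
$$\zeta_i\le0\ \text{ if }i\ne\rho,\qquad\zeta_\rho=0, \tag{12}$$
the first by (9) if $Ch(i)=\emptyset$ and by (11) otherwise, the second because no ${\downarrow}j\not\subseteq V$.

In the running example, $\mathbf d(4)=(1,1,1)$, $\mathbf d(24)=(2,1,1)$, $\mathbf d(124)=(0,0,1)$, and $h^0$ has values $0,0,K+K^2$. So $z=(0,-K-K^2,K+K^2)$. Indeed $S_0(1)=S_1(1)=-K-K^2<0$ and $Q_1(1)=0$. But $S_0(\rho)=z_3>0$, so the exclusion of $\rho$ in Lemma 15 is needed.

**Step 6: to write the wall inequality through $z$.** Let $T\smallsetminus t=T'\smallsetminus t'$, both disjoint from $T^\circ$, with the notation of Lemma 7. Applying $z^h$ (taken on $T$) to (1) shows that (2) is equivalent to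
$$\Delta_T(h):=h(t')-z^h(\mathbf d_\omega(t',T^\circ))>0;$$
in fact $\alpha'\Delta_T(h)=\Delta(h)$. Interchanging $T$ and $T'$ multiplies this number by a positive constant independent of $h$. So we may assume $v'\not<v$.

Lemma 12 for $T'$ at $v'$, where the tube is $t'$ and its children are the $Y,Z$, gives
$$\Delta_T(h)=h(t')-\sum_{Y,Z}h-\omega_{v'}\sum_{j:\,v'\in N({\downarrow}j),\,{\downarrow}j\not\subseteq t'}z_j+\sum_{j\in J'}n_j(t')z_j,\qquad J'=\{j\ne r:v'\in{\downarrow}j\subseteq t'\}.$$
In the middle sum, the $j$ with ${\downarrow}j\not\subseteq\bar t$ contribute $\zeta_{v'}$. Suppose ${\downarrow}j\subseteq\bar t$, ${\downarrow}j\not\subseteq t'$, $v'\in N({\downarrow}j)$. Then $v\in{\downarrow}j$, since otherwise ${\downarrow}j\cup v'$ is connected in $\bar t\smallsetminus v$, hence contained in $t'$. As $v'\notin{\downarrow}j$, ${\downarrow}j\subseteq t$. Conversely, if $v\in{\downarrow}j\subseteq t$ and $v'\in N({\downarrow}j)$, then $j$ occurs, as $v\notin t'$. So with $J=\{j\in Ch(v):v'\in N({\downarrow}j)\}$,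
$$\Delta_T(h)=h(t')-\sum_{Y,Z}h-\omega_{v'}\sum_{j\in J}z_j-\omega_{v'}\zeta_{v'}+\sum_{j\in J'}n_j(t')z_j. \tag{13}$$
Also $h^0(t')-\sum_{Y,Z}h^0=\nu(J')$. And (7) at $v'$ in $T$, where the tube is $\bar t$ with children $t$ and the $Y$, reads
$$h(\bar t)-h(t)-\sum_Yh=\omega_{v'}\zeta_{v'}-\sum_{j\in Ch(v')}n_j(\bar t)z_j. \tag{14}$$

**Step 7: to check the signs.** The height $h^0$ alone can give equality. On the path $1-2-3$ with $T^\circ=\{1,12\}$, the flip of $2$ to $3$ beside $23$ has relation $\mathbf d(2)+\mathbf d(3)=\mathbf d(23)$, and $h^0$ vanishes on all three tubes. The tie is broken by the second failed height of Section 2: let $h^1(s)=-3^{|s|}$ for $s\ne V$, $h^1(V)=0$.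

**Proposition 16.** For every wall as in Step 6, $\Delta_T(h^0)\ge0$, and if $\Delta_T(h^0)=0$ then $\Delta_T(h^1)>0$.

*Proof.* **Case 1: $v<v'$.** Every ${\downarrow}j\ni v'$ contains $v\notin t'$, so $J'=\emptyset$, and (13) gives $\Delta_T(h^0)=-\omega_{v'}\sum_Jz_j-\omega_{v'}\zeta_{v'}$, with $-\zeta_{v'}\ge0$ by (12).

*$J\ne\emptyset$.* For $j\in J$, $v'>j$, so $v'$ is comparable to $\mathrm{top}(v)\ge j$. Since $v'\notin t\supseteq{\downarrow}\mathrm{top}(v)$, $v'>\mathrm{top}(v)$, and $v'\in N({\downarrow}\mathrm{top}(v))$ by (F2). So $\sum_Jz_j=S_{s_v(v')}(v)<0$ by Lemma 15 ($v\ne\rho$ as $t\ne V$). Hence $\Delta_T(h^0)>0$.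

*$J=\emptyset$.* Then ${\downarrow}v'\not\subseteq\bar t$. Otherwise, the $j^*$ with $p(j^*)=v'$ and $v\le j^*$ satisfies $v\in{\downarrow}j^*\subseteq\bar t\smallsetminus v'$, so ${\downarrow}j^*\subseteq t$. As $v'\in N({\downarrow}j^*)$, this gives $j^*\in J$, a contradiction. So $\bar t\ne V$, $v'\ne\rho$, $Ch(v')=\emptyset$, and $\Delta_T(h^0)=-\omega_{v'}\zeta_{v'}=0$ by (9). For every $h$, substituting (14) in (13) gives
$$\Delta_T(h)=h(t)+h(t')-h(\bar t)-\sum_Zh. \tag{15}$$
Thus $\Delta_T(h^1)\ge3^{|\bar t|}-3^{|t|}-3^{|t'|}>0$, because $|t|,|t'|\le|\bar t|-1$.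

**Case 2: $v,v'$ incomparable.** Then $J=\emptyset$, because $j\in J$ implies $v\le j<v'$. Also $v'\ne r$. Next, $J'=\{j\in Ch(v'):j\not\ge v\}$: if ${\downarrow}j\subseteq\bar t$ and $v'\in{\downarrow}j\not\ni v$, then ${\downarrow}j\subseteq t'$; the converse holds as $v\notin t'\subseteq\bar t$. For $j\in J'$, $n_j(t')=n_j(\bar t)$. Indeed, if $i\in N({\downarrow}j)\cap\bar t$, then $i>j\ge v'$, so $i\ne v$; and $i$ is adjacent to ${\downarrow}j\subseteq t'$, so $i\in t'$.

*2a: $J'=Ch(v')$.* By (13) and (14), formula (15) holds for every $h$. No ${\downarrow}j\subseteq\bar t$ with $j\ne r$ contains both $v,v'$, since such a $j$ would be in $Ch(v')\smallsetminus J'$. So each $j\ne r$ with ${\downarrow}j\subseteq\bar t$ is counted exactly once in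
$$[{\downarrow}j\subseteq t]+[{\downarrow}j\subseteq t']-\sum_Z[{\downarrow}j\subseteq Z]:$$
${\downarrow}j$ contains exactly one of $v,v'$, or lies in one component $X$, $Y$ or $Z$. If $\bar t\ne V$, then $\Delta_T(h^0)=0$ by (15), and $\Delta_T(h^1)>0$ as in Case 1. If $\bar t=V$, then $h^0(\bar t)=0$ and $\Delta_T(h^0)=\sum_{j\ne r}\nu_j>0$.

*2b: $J'\subsetneq Ch(v')=\{j_0=v'<\dots<j_k\}$.* As $j_0=v'\not\ge v$, $J'=\{j_0,\dots,j_{l-1}\}$ with $1\le l\le k$. Write $\sigma,Q$ for $\sigma(v'),Q(v')$. We claim
$$\sum_{j\in J'}n_j(\bar t)z_j=\sum_{g=1}^{l-1}\omega_{j_g}Q_g+\sum_{i\in I'}\omega_i(\sigma_l-\sigma_{s(i)}),$$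
where $I'=\{i\in\bar t:i>j_{l-1},\ i\in N({\downarrow}j_{l-1})\}$ and $s(i)=\min\{l':i\in N({\downarrow}j_{l'})\}\le l-1$. The left side is $\sum_{i\in\bar t}\omega_i\sum z_{j_{l'}}$ over $l'<l$ with $i\in N({\downarrow}j_{l'})$. If such an $l'$ exists, then $i>j_{l'}$ is comparable to $j_{l-1}$. If $i\le j_{l-1}$, then $i=j_g$ with $1\le g\le l-1$, and the $l'$ concerned give $Q_g$. If $i>j_{l-1}$, they are $s(i),\dots,l-1$ by (F2), giving $\sigma_l-\sigma_{s(i)}$.

By the consequences of Lemma 15, $Q_g\ge0$ and, as $l\le k$, $\sigma_l\ge0$; this includes $v'=\rho$. Let $a=|{\downarrow}j_{l-1}|$. In (10) for $g\le l-1$, the $y$'s have $\mathrm{top}(y)<j_g\le j_{l-1}$ and $y\ne\rho$, so Lemma 15 gives $Q_g\le q\cdot\frac5{\omega_-}K^{a-1}$ and $\sigma_{s(i)}\le\sum_{g\le l-1}Q_g\le q^2\frac5{\omega_-}K^{a-1}$. So the sum above is at least $-5q^3\frac{\omega_+}{\omega_-}K^{a-1}=-\frac56K^a$. With $\nu(J')\ge K^a$ and $-\zeta_{v'}\ge0$ by (12), (13) gives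
$$\Delta_T(h^0)=\nu(J')-\omega_{v'}\zeta_{v'}+\sum_{j\in J'}n_j(\bar t)z_j>0.\qquad\square$$

**Step 8: to combine the two heights.** There are finitely many walls and $\Delta_T$ is linear in $h$. By Proposition 16, $h=h^0+\varepsilon h^1$ satisfies $\Delta_T(h)>0$ on all walls between tubings disjoint from $T^\circ$, for small $\varepsilon>0$. By Lemma 8 the primal fan is a normal fan, with the heights of Theorem 5. Together with Section 5 and the Manneville–Pilaud theorem, which is (FP) for $\omega\equiv1$, this proves Theorem 4: the conjecture is true. $\blacksquare$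

## 7. The fan property for all positive weights

Let $G$ be connected, $n\ge1$, and $\omega>0$ arbitrary; $v(\cdot)$ is $\mathbf d_\omega$ or $\mathbf d^*_\omega$. We move from $\omega\equiv1$ to $\omega$ by continuity of determinants. The word facet means maximal tubing here.

**Step 1: to show that every maximal cone is full-dimensional.** For every maximal $T$, $\mathbf d^*_\omega(T,T^\circ)$ and $\mathbf d_\omega(T,T^\circ)$ are bases of $\mathbb R^{T^\circ}$. By Lemma 10, which does not use (FP), the span of the $w_s$, $s\in T$, contains $f_i-f_r$ for all $i\in\bigcup_uP_u$, because each $P_u$ contains $r=m(V)$. Every $x\in V$ lies in some $P_u$: if $t_x$ has a child $u$, then $x\in P_u$; otherwise $t_x=\{x\}$ and $x=m(t_x)\in P_{t_x}$. So the $n$ vectors $w_s$ span the $n$-dimensional space $\{\sum x_i=0\}$, and $\mathbf d^*_\omega(T,T^\circ)$ is a basis. The primal matrix $\big((t^\circ\parallel t)_\omega\big)_{t^\circ\in T^\circ,\,t\in T}$ is, up to transposition, the matrix of the dual compatibility vectors of the tubes of $T^\circ$ with respect to the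 initial tubing $T$. Hence it is also invertible.

**Step 2: to place adjacent cones on opposite sides.** For adjacent $T\smallsetminus t=T'\smallsetminus t'$, $v(t)$ and $v(t')$ lie strictly on opposite sides of the hyperplane spanned by $v(T\cap T')$. This is equivalent to the determinants of $v(T)$ and of $v(T')$ ($t$ replaced by $t'$ in the same position) having opposite signs. These determinants are continuous in $\omega$ and nowhere zero on the connected set $\mathbb R^V_{>0}$, so their signs do not depend on $\omega$. At $\omega\equiv1$ they are opposite by the Manneville–Pilaud theorem. That theorem also shows that every codimension-one simplex of $\mathcal N(G)$ lies in exactly two facets.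

**Step 3: to show that covering numbers are constant.** Let $A$ be a simplex of $\mathcal N(G)$, possibly empty. Consider the images, in $\mathbb R^{T^\circ}/\operatorname{span}v(A)$, of the cones of the facets containing $A$. They are full-dimensional simplicial cones by Step 1. We claim that the number of them containing a point is the same for all points off their boundaries. It is locally constant there. Move along a segment that avoids their faces of codimension $\ge2$ and crosses walls transversally; any two regions can be joined by such a segment. At a crossing point $x$, a facet whose cone has $x$ on its boundary has $x$ in the relative interior of exactly one of its walls. For each wall with $x$ in its relative interior, the two facets at this wall both contain $A$ and lie on opposite sides by Step 2. So one is left and one is entered, and the number does not change.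

**Step 4: to show that for $A=\emptyset$ the number is $1$.** The point $-\sum_je_j$ is interior to $\mathrm{cone}(T^\circ)$, since $v(t^\circ)=-e_{t^\circ}$. Any other maximal $T$ misses some $t^\circ\in T^\circ$, and by Lemma 6 its cone lies in $\{x_{t^\circ}\ge0\}$. So near $-\sum_je_j$ the number is $1$, and hence everywhere off the boundaries. It follows that the maximal cones cover $\mathbb R^{T^\circ}$ and have disjoint interiors.

**Step 5: to understand a neighborhood of a cone.** If $x\in\operatorname{relint}\mathrm{cone}(A)$, the cones of the facets containing $A$ cover a neighborhood of $x$. The constant in Step 3 is at least $1$, so the closed quotient cones cover the quotient space. If the image of $y$ lies in the quotient cone of $F\supseteq A$, the coordinates of $y$ in the basis $v(F)$ are $\ge0$ on $F\smallsetminus A$. For $y$ near $x$ they are positive on $A$ by continuity, as those of $x$ are. There are finitely many $F$, so one neighborhood serves for all. There $y\in\mathrm{cone}(F)$.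

**Step 6: to show that relative interiors are disjoint.** Suppose $x\in\operatorname{relint}\mathrm{cone}(A)\cap\operatorname{relint}\mathrm{cone}(A')$. Let $F$ be a facet containing $A'$. The interior of $\mathrm{cone}(F)$ has points arbitrarily near $x$. By Step 5 such generic points lie in cones of facets containing $A$, and by Step 4 $F$ is the only facet whose cone contains them. So $A\subseteq F$, for every facet $F\supseteq A'$. If some $a\in A$ were not in $A'$, then flipping $a$ in a facet $F\supseteq A'\cup\{a\}$ would give a facet containing $A'$ but not $a$, a contradiction. So $A\subseteq A'$, and by symmetry $A=A'$.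

**Step 7: to conclude.** A point of $\mathrm{cone}(A)\cap\mathrm{cone}(A')$ lies in the relative interiors of $\mathrm{cone}(C)$ and $\mathrm{cone}(C')$ for some $C\subseteq A$, $C'\subseteq A'$. By Step 6, $C=C'\subseteq A\cap A'$. So two cones intersect in the cone of their common simplex. With Steps 1 and 4, the cones form a complete simplicial fan realizing $\mathcal N(G)$, so (FP) holds for all $\omega\in\mathbb R^V_{>0}$. For disconnected $G$ take products. Sections 3–6 now apply to every $\omega$ and give the normal fan property with the heights stated in Theorem 5. $\blacksquare$
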